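# Strict concavity of the growth profile of the contact process on a tree

## 1. Outward births: a profile computed by hand

Let $\mathcal T$ be the tree in which every vertex has $d+1\ge 3$ neighbors. Let $e$ be a distinguished vertex, the root, and let $x_0=e,x_1,x_2,\dots$ be the vertices along a ray. Start with one particle at $e$. Every particle dies at rate $1$ and, while alive, gives birth at rate $\lambda$ to a new particle at each neighboring vertex that is farther from $e$. Particles do not interact. Let $m_n(t)$ be the expected number of particles at $x_n$ at time $t$. Since $x_n$, $n\ge1$, has exactly one neighbor nearer to $e$,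
$$m_0'=-m_0,\qquad m_n'=-m_n+\lambda m_{n-1}\quad(n\ge 1),\qquad m_n(0)=\mathbf 1\{n=0\}.$$
Writing $m_n=e^{-t}f_n$ gives $f_n'=\lambda f_{n-1}$, so
$$m_n(t)=e^{-t}\frac{(\lambda t)^n}{n!}.\tag{1}$$

Now travel outward at a fixed pace $s$ (time per unit distance), that is, look at $x_n$ at time $ns$. By Stirling's formula,
$$V_0(s):=\lim_{n\to\infty}\tfrac1n\log m_n(ns)=1+\log(\lambda s)-s .\tag{2}$$
This curve tends to $-\infty$ as $s\to0^+$, has its maximum $\log\lambda$ at $s=1$, satisfies $V_0(s)/s\to-1$, and is strictly concave because $V_0''(s)=-1/s^2$.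

What does strict concavity say about the particles? Compare two ways to be at $x_{2n}$ at time $2ns$. The whole expected number is $m_{2n}(2ns)=e^{2nV_0(s)+o(n)}$. Now count only the particles whose ancestor at time $ns_1$ was at $x_n$, where $s_1+s_2=2s$. Their expected number is $m_n(ns_1)m_n(ns_2)$, with exponent
$$n\big(V_0(s_1)+V_0(s_2)\big)=2nV_0(s)+n\log\frac{s_1s_2}{s^2},$$
and $s_1s_2<s^2$ unless $s_1=s_2$. For $s_1=\frac12$, $s_2=\frac32$ the share of such particles is $(3/4)^{n+o(n)}$. So strict concavity means that changing pace on the way is exponentially expensive. An affine piece of the profile would mean that, on the exponential scale, changing pace within that range is free.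

For the contact process, where particles interact and there is no formula like (1), one can define the same curve. Is a change of pace still always exponentially expensive?

## 2. The contact process, its profile, and the theorem

**Definition (contact process).** Fix $\lambda>0$. The state is the set $A_t\subseteq\mathcal T$ of infected vertices. Each infected vertex recovers at rate $1$, and each infected vertex infects each of its $d+1$ neighbors at rate $\lambda$. The process starts from $A_0=\{e\}$.

Let $d(x,y)$ be the graph distance. There are constants $0<\lambda_1<\lambda_2<\infty$ such that for $\lambda\le\lambda_1$ the infection dies out almost surely; for $\lambda_1<\lambda\le\lambda_2$ it survives with positive probability, but almost surely it eventually vacates every finite set (weak survival); for $\lambda>\lambda_2$, with positive probability $e\in A_t$ for arbitrarily large $t$. We assume throughout that $\lambda\in(\lambda_1,\lambda_2]$.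

**Definition (growth profile).** Put
$$\beta=\lim_{n=d(x,e)\to\infty}\big(P\{x\in A_t\text{ for some }t\}\big)^{1/n},\qquad \eta=\lim_{t\to\infty}\big(P\{e\in A_t\}\big)^{1/t},$$
$$V(s)=\log\lim_{n=d(x,e)\to\infty}\big(P\{x\in A_{ns}\}\big)^{1/n},\qquad s>0 .$$

These are the known facts on which we build.

- (F1) The limits exist, by subadditivity, and $\beta\le d^{-1/2}$.
- (F2) $V$ is concave and continuous on $(0,\infty)$ and bounded above by $\log\beta$. It satisfies $V(s)\to-\infty$ as $s\to0^+$ and $V(s)/s\to\log\eta$ as $s\to\infty$.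
- (F3) For each fixed $x$, almost surely $x\notin A_t$ for all large $t$. Hence $P(x\in A_t)\to0$.

The paper "Growth Profile And Invariant Measures For The Weakly Supercritical Contact Process On A Homogeneous Tree" is the source of the conjecture that $V$ is strictly concave. The conjecture is true.

**Theorem 1.** For every $\lambda\in(\lambda_1,\lambda_2]$, the growth profile $V$ is strictly concave on $(0,\infty)$.

The endpoint $\lambda=\lambda_2$ is included. Throughout, $C,c$ denote positive constants that may change from line to line. They depend only on $d,\lambda$ and on parameters explicitly declared fixed.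

## 3. Infection paths, and what supermultiplicativity cannot see

**Graphical representation.** Put independent Poisson processes on the time axis: death marks at rate $1$ at each vertex, and arrows $v\to w$ at rate $\lambda$ for each ordered pair of neighbors. An *infection path* from $(x,s)$ to $(y,t)$ is a càdlàg function $\gamma:[s,t]\to\mathcal T$ with $\gamma(s)=x$, $\gamma(t)=y$ and finitely many jumps, each along an arrow present at the jump time, such that there is never a death mark at $(\gamma(r),r)$, $s<r\le t$. Write $(x,s)\to(y,t)$ if such a path exists, and $e\to(y,t)$ for $(e,0)\to(y,t)$. Then $A_t=\{y:e\to(y,t)\}$. Almost surely no two marks are simultaneous and none falls on a prescribed time. Each $A_t$ is almost surely finite, being dominated by a branching process in which each particle gives birth at total rate $\lambda(d+1)$. Disjoint time slabs are independent. After a stopping time $\tau$ the graph is independent of $\mathcal F_\tau$ and has the original law (strong Markov property).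

Write $u(x,y;t)=P((x,0)\to(y,t))=u_{d(x,y)}(t)$. Extend the ray to a bi-infinite geodesic $(x_b)_{b\in\mathbb Z}$ with $x_0=e$, and let $\tau_n$ be the hitting time of $x_n$. If no death occurs at the target during $(t,t+h]$, an infection persists; and a neighbor is infected one unit later with probability at least $c=u_1(1)$. So
$$u_n(t+h)\ge e^{-h}u_n(t),\qquad u_k(t+1)\ge c\,u_{k\pm1}(t).\tag{3}$$
Reversing time and all arrows preserves the law of the graph and turns paths into paths, so $u(x,y;t)=u(y,x;t)$, also for paths restricted to a subgraph. Passing through a prescribed vertex, or summing over the vertex occupied at an intermediate time, gives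
$$u(x,z;t+s)\ge u(x,y;t)\,u(y,z;s),\qquad u(x,z;t+s)\le\sum_yu(x,y;t)\,u(y,z;s).\tag{4}$$
In particular $u_{n+m}(t+s)\ge u_n(t)u_m(s)$. Hence $u_{nk}(nks)\ge u_n(ns)^k$ and, letting $k\to\infty$, $V(s)\ge\frac1n\log u_n(ns)$. The same argument works for $u_0$ and, with the strong Markov property, for $P(\tau_n<\infty)$. Thus
$$u_n(t)\le e^{nV(t/n)}\ (n\ge1),\qquad u_0(t)\le\eta^t,\qquad u_n(t)\le P(\tau_n<\infty)\le\beta^n\le d^{-n/2}.\tag{5}$$
More generally, the probability that $(x,s)$ has a path to $y$ at some later time is at most $d^{-d(x,y)/2}$.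

The first thing to try is to squeeze strictness out of supermultiplicativity, since that is where concavity comes from. This cannot work. If $f$ is *any* concave function on $(0,\infty)$, then $nf(t/n)$ is superadditive in $(n,t)$, so $\tilde u_n(t)=e^{nf(t/n)}$ is supermultiplicative and has profile exactly $f$. Take $f(s)=-\frac12\log d+\min(0,\log(s/a))$ with $a>0$. This $f$ is concave and continuous, is bounded above by $-\frac12\log d$, tends to $-\infty$ at $0^+$, and satisfies $f(s)/s\to0$, as in (F2) with $\eta=1$. Yet it is flat on $[a,\infty)$. We need information that is finer than the exponential scale, namely bounds up to *constant factors*, and it has to come from the geometry of paths in the tree.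

**A change of variable.** Put
$$W(r)=rV(1/r)+\tfrac r2\log d\quad(r>0),\qquad W(0)=\log\eta.\tag{6}$$
Here $r=1/s$ is a speed. The perspective $r\mapsto rV(1/r)$ of a concave function is concave. By (F2), $W$ is continuous at $0$, and $W(r)/r=V(1/r)+\frac12\log d\to-\infty$ as $r\to\infty$. So $W$ is concave and continuous on $[0,\infty)$. If $V(s)=p+qs$ on $[s_1,s_2]$, then $rV(1/r)=pr+q$ on $[1/s_2,1/s_1]$, and conversely. Thus $V$ is affine on $[s_1,s_2]$ if and only if $W$ is affine on $[1/s_2,1/s_1]$. In terms of $W$, the definition of $V$ and (5) read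
$$d^{n/2}u_n(n/r)=e^{(n/r)W(r)+o(n)}\ (r>0\text{ fixed}),\qquad d^{n/2}u_n(t)\le e^{tW(n/t)}\ (n\ge0,\ t>0).\tag{7}$$

For outward births, (2) gives $W_0(r)=r(1+\log\lambda+\frac12\log d)-r\log r-1$. Then $\max_{r}(\alpha r+W_0(r))$ is attained at $r=\lambda\sqrt d\,e^\alpha$ and equals $\lambda\sqrt d\,e^{\alpha}-1$, a smooth function of $\alpha$. An affine piece of a concave function produces a corner in this dual function. We shall try to rule out corners.

## 4. Disjoint paths, bubbles, first passages

We recall two standard theorems.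

**Mecke–Campbell formula.** For a Poisson process $N$ with intensity measure $\mu$ and measurable $f\ge0$, $E\sum_{\xi\in N}f(\xi,N)=\int E f(\xi,N+\delta_\xi)\,\mu(d\xi)$. For ordered pairs of distinct points, $E\sum_{\xi\neq\xi'}f(\xi,\xi',N)=\iint Ef(\xi,\xi',N+\delta_\xi+\delta_{\xi'})\,\mu(d\xi)\mu(d\xi')$.

For example, the expected number of arrows $v\to w$ at times $r\le t$ with $v\in A_{r-}$ is $\lambda\int_0^tP(v\in A_r)\,dr$.

**BK inequality** (van den Berg–Kesten, J. Appl. Probab. 22 (1985)). On a finite product of two-point probability spaces $\{0,1\}$, let $E,F$ be increasing events, and let $E\circ F$ be the event that there are disjoint sets of coordinates, all equal to $1$, one of which alone forces $E$ and the other $F$. Then $P(E\circ F)\le P(E)P(F)$.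

For example, take two fair coins and let $E=F$ be "at least one head". Then $E\circ F$ is "two heads", and $\frac14\le(\frac34)^2$.

**Lemma 3 (disjoint infection paths).** Fix $s_0$. Let $E_1,E_2$ each be an event of the form "there is an infection path $\gamma$ on some $[s_0,\sigma]$, with $\gamma(s_0)$ in a given finite set, $\gamma(r_i)=y_i$ at finitely many prescribed times $r_i$, and $\gamma(\sigma)=y$ for some $\sigma\in[a,b]$", where $\max(s_0,r_i)\le a\le b\le\infty$ are prescribed. Let $E_1\circ E_2$ be the event that such paths $\gamma_1,\gamma_2$ exist with $\gamma_1(r)\ne\gamma_2(r)$ for all $r\in[s_0,\sigma_1\wedge\sigma_2]$. Then $P(E_1\circ E_2)\le P(E_1)P(E_2)$.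

*Proof.* **Step 1: localize and truncate.** This makes the problem finite and controls how paths end. Requiring the paths to stay in the ball of radius $R$ about $e$ and to satisfy $\sigma\le R$ gives events increasing to $E_1$, $E_2$, $E_1\circ E_2$ as $R\to\infty$. So we work in a finite ball with $b<\infty$. Stop each path at the first time $\ge a$ at which it is at its target $y$. Then either $\sigma=a$, or the path jumps to $y$ at time $\sigma$. Stopping only shortens the common lifetime.

**Step 2: discretize.** The aim is to reach a product space. Cut time into cells of small mesh, with all prescribed times ($s_0,a,b,r_i$ of both events) among the grid points. Let $a_{v,k}=1$ if there is no death at $v$ in cell $k$, and $b_{vw,k}=1$ if there is an arrow $v\to w$ in cell $k$; all these variables are independent. A discrete path in each cell either sits at some $v$, using $a_{v,k}$, or makes one jump $v\to w$, using $a_{v,k},b_{vw,k},a_{w,k}$. It starts and passes as prescribed and ends at $y$ at a grid time in $[a,b]$.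 It is open if all variables that it uses equal $1$. Let $E_i^*$ be the event that an open discrete path for $E_i$ exists; it is increasing. An open discrete path yields an infection path, because a cell with a discrete jump contains the arrow and no death at either end. So $E_i^*\subseteq E_i$.

**Step 3: disjoint paths use disjoint variables.** Let $\mathcal G$ be the event that every cell contains at most one mark in the ball; $P(\mathcal G)\to1$ as the mesh tends to $0$. On $\mathcal G$, a truncated infection path gives an open discrete path: in a cell where it sits at $v$ there is no death at $v$; in a cell where it jumps, the arrow is the only mark; and if it ends inside a cell, it ends by a jump, the cell has no other mark, and we let it stay at $y$ until the end of the cell, a grid time $\le b$.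

Now let $\gamma_1,\gamma_2$ realize $E_1\circ E_2$ (truncated), and consider a cell used by both. Both paths are alive at its start. A path that does not jump in the cell does not end inside it. If neither jumps, they sit at distinct vertices and use distinct variables. Suppose $\gamma_1$ jumps $v\to w$ at time $\rho$ in the cell; then there is no other mark in the cell. The path $\gamma_2$ does not use this arrow, since then both would be at $v$ just before $\rho$. So $\gamma_2$ is constant and alive in the cell, at a vertex $x$. Here $x\ne v$ (compare just before $\rho$) and $x\ne w$ (compare at $\rho$, which belongs to the common lifetime). So the variables $a_{v,k},b_{vw,k},a_{w,k}$ and $a_{x,k}$ are distinct. Thus $(E_1\circ E_2)\cap\mathcal G\subseteq E_1^*\circ E_2^*$, and the BK inequality gives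
$$P(E_1\circ E_2)\le P(E_1^*)P(E_2^*)+P(\mathcal G^c)\le P(E_1)P(E_2)+P(\mathcal G^c).$$
Let the mesh tend to $0$. $\square$

The next lemma is used in every second-moment computation below. Two paths from $e$ to $(X,T)$ through two given space-time points either combine into one path through both, or they split, run disjointly, and merge: a bubble.

**Lemma 4 (pair lemma).** Let $0<t\le t'<T$ and let $y,y',X$ be vertices. Then
$$P\big(e\to(y,t)\to(X,T),\ e\to(y',t')\to(X,T)\big)\le u(e,y;t)\,u(y,y';t'-t)\,u(y',X;T-t')+\mathcal B,\tag{8}$$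
$$\mathcal B=\lambda^2\sum\int_0^tds\int_{t'}^Tds'\,u(e,v;s)\,u(p,y;t-s)\,u(y,q;s'-t)\,u(p',y';t'-s)\,u(y',q';s'-t')\,u(z,X;T-s'),$$
the sum being over neighbors $v\sim v'$, $z\sim z'$ and the assignments $\{p,p'\}=\{v,v'\}$, $\{q,q'\}=\{z,z'\}$. If $t=t'$ and $y\ne y'$, the first term may be replaced by $0$.

*Proof.* Let $\gamma$ (through $(y,t)$) and $\gamma'$ (through $(y',t')$) realize the two events. If $\gamma(r)=\gamma'(r)$ for some $r\in[t,t']$, follow $\gamma$ up to $r$ and $\gamma'$ afterwards. This gives $e\to(y,t)\to(y',t')\to(X,T)$, whose probability is the first term; if $t=t'$ and $y\neq y'$ this case is impossible.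

Otherwise the paths disagree on all of $[t,t']$. Apart from the point $T$, the set of times at which they agree is a finite union of intervals closed on the left and open on the right. Let $s$ be the supremum of the agreement times $\le t$ (they agree at $0$), and $s'$ the first agreement time $\ge t'$ (they agree at $T$, and since almost surely there is no mark at $T$, they agree shortly before, so $s'<T$). Just before $s$ they agree, and at $s$ they do not. Since no two marks are simultaneous, exactly one of them jumps at $s$, along an arrow $v\to v'$, both being at $v$ just before; almost surely $0<s<t$. Just before $s'$ they disagree and at $s'$ they agree. If both jumped at $s'$, it would be along one arrow, hence from a common vertex, which is excluded. So exactly one jumps, along an arrow $z'\to z$, while the other is at $z$; almost surely $t'<s'$. On $[s,s')$ they never agree.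

Bound the probability by the expected number of such pairs of arrows, using the Mecke–Campbell formula. The graphs in the slabs $(0,s)$, $(s,s')$, $(s',T)$ are independent. The first slab gives $u(e,v;s)$, the last $u(z,X;T-s')$. In the middle slab we have disjoint paths $p\to(y,t)\to(q,s')$ and $p'\to(y',t')\to(q',s')$, where $p,p'$ are the positions of $\gamma,\gamma'$ at $s$, and $q,q'$ those just before $s'$. Lemma 3 with $s_0=s$ and $a=b=s'$ bounds the probability by the product of the four remaining factors. $\square$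

**Lemma 5 (first passages).** For $n\ge1$ let $\mathcal C_n$ be the component of $\mathcal T\setminus\{x_n\}$ containing $e$, and let $\kappa_n(t)=\lambda P(x_{n-1}\text{ is infected at }t\text{ in the process restricted to }\mathcal C_n)$. Then
$$u_n\le\kappa_k*u_{n-k}\ (1\le k\le n),\qquad\kappa_{n+m}\le\kappa_n*\kappa_m\ (n,m\ge1),\qquad\kappa_k\le\lambda u_{k-1}.\tag{9}$$

*Proof.* A path from $e$ to $x_n$ enters $x_k$ for the first time along an arrow $x_{k-1}\to x_k$ and stays in $\mathcal C_k$ before. The expected number of such arrows at time $r$ followed by $(x_k,r)\to(x_n,t)$ is, by Mecke–Campbell and independence of slabs, $\int_0^t\kappa_k(r)u_{n-k}(t-r)\,dr$. For the second inequality apply this to paths to $x_{n+m-1}$ inside $\mathcal C_{n+m}$ and their first entrance to $x_n$; seen from $x_n$, the set $\mathcal C_{n+m}$ looks like $\mathcal C_m$ seen from $e$. The third is clear. $\square$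

## 5. The bound $d^{n/2}u_n(t)\le\eta^t$

There are $d^n$ vertices below a given one at depth $n$. If going to one of them and coming back had probability larger than $d^{-n}\eta^{2t}$, one could iterate inside disjoint subtrees and return to the start too often.

**Lemma 6.** $d^{n/2}u_n(t)\le\eta^t$ for all $n\ge0$, $t>0$. Hence $W\le W(0)=\log\eta$, and $W$ is nonincreasing on $[0,\infty)$.

*Proof.* If $\eta=1$, this is (5). Let $\eta<1$ and $n\ge1$ (for $n=0$ use (5)). Let $\mathbb T$ be a component of $\mathcal T$ minus an edge, rooted at the endpoint $o$ of that edge, so that every vertex has $d$ children. Let $\mathbb T_y$ be the subtree of descendants of $y$, including $y$. For $N\ge1$, $t>0$ let $p=P(o\to(z,t)\text{ in }\mathbb T)$ with $z$ at depth $N$.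

**Step 1: $d^Np^2\le\eta^{2t}$.** This is the there-and-back estimate inside $\mathbb T$. Let $\mathcal R_0(y,s)$ be the sure event. Let $\mathcal R_m(y,s)$ be the event that for some $z\in\mathbb T_y$ at depth $N$ below $y$: $(y,s)\to(z,s+t)$ in $\mathbb T_y$; $\mathcal R_{m-1}(z,s+t)$ occurs; and $(z,s+(2m-1)t)\to(y,s+2mt)$ in $\mathbb T_y$. By induction $\mathcal R_m(y,s)$ implies $(y,s)\to(y,s+2mt)$, so $q_m:=P(\mathcal R_m)$ satisfies $0<q_m\le u_0(2mt)\le\eta^{2mt}$. Let $M$ be the number of vertices $z$ with the three properties. These live in disjoint time slabs, so by time reversal inside $\mathbb T_y$, $EM=d^Np^2q_{m-1}$. For $z\ne z'$ the events $\mathcal R_{m-1}(z,\cdot)$ and $\mathcal R_{m-1}(z',\cdot)$ depend on the disjoint subtrees $\mathbb T_z,\mathbb T_{z'}$, so $E[M(M-1)]\le d^{2N}q_{m-1}^2$. Since $P(M\ge1)\ge EM-\frac12E[M(M-1)]$,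
$$\frac{q_m}{q_{m-1}}\ge d^Np^2-\tfrac12d^{2N}q_{m-1}\longrightarrow d^Np^2,$$
because $q_{m-1}\to0$. So $d^Np^2\le\liminf q_m^{1/m}\le\eta^{2t}$.

**Step 2: from $\mathbb T$ to $\mathcal T$.** We have to remove the restriction to $\mathbb T$. For $R\ge n$ let $p_R$ be the probability that $e\to(x_n,t)$ inside the ball of radius $R$ about $e$; then $p_R\uparrow u_n(t)$. In $\mathbb T$, first go from $o$ down $R$ levels in unit time, with probability $c_R>0$, then make $k$ successive moves of $n$ levels down in time $t$ each, inside the $R$-ball about the starting point of the move. Starting points have depth at least $R$, so these balls lie in $\mathbb T$. Step 1 with $N=R+kn$ and time $1+kt$ gives $d^{R+kn}c_R^2p_R^{2k}\le\eta^{2(1+kt)}$. Take $k$-th roots and let $k\to\infty$, then $R\to\infty$.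

**Step 3: the statement on $W$.** By (7), $e^{(n/r)W(r)+o(n)}=d^{n/2}u_n(n/r)\le\eta^{n/r}$, so $W(r)\le\log\eta$. A concave function on $[0,\infty)$ with its maximum at $0$ is nonincreasing. $\square$

For $A\ge0$ choose $r_A>0$ with $W(r)\le\log\eta-(A+1)r$ for $r\ge r_A$. By (7) and Lemma 6, for $t>0$,
$$d^{n/2}u_n(t)\le\eta^t\ (n\ge0),\qquad d^{n/2}u_n(t)\le\eta^te^{-(A+1)n}\ (n\ge r_At).\tag{10}$$

## 6. Horocyclic weights and the dual function $\psi$

To turn $u_n(t)$ into a convolution-like object we weight the vertices of $\mathcal T$ by a function that every translation multiplies by a constant.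

**Definition (levels and weights).** Fix an end $\omega$ of $\mathcal T$. The level function $\ell$ has $\ell(e)=0$; each vertex has one neighbor (its parent, towards $\omega$) one level lower and $d$ neighbors (its children) one level higher. For $\alpha\in\mathbb R$ put $w_\alpha(x)=e^{\alpha\ell(x)}d^{-\ell(x)/2}$ and
$$\mu_t^\alpha(k)=\sum_{\ell(x)=k}w_\alpha(x)\,u(e,x;t),\qquad Z_t(\alpha)=\sum_k\mu_t^\alpha(k).$$

For $d=2$, the sphere of radius $2$ about $e$ has six vertices: four grandchildren at level $2$, one sibling at level $0$, one grandparent at level $-2$. Its total weight is $4\cdot\frac12e^{2\alpha}+1+2e^{-2\alpha}$, which is even in $\alpha$.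

The weights diagonalize branching. Let the particles of Section 1 give birth at rate $\lambda$ at *every* neighbor. The expected number at $x$ is $e^{-t}\sum_k\frac{(\lambda t)^k}{k!}N_k(x)$, with $N_k(x)$ the number of walks of length $k$ from $e$ to $x$. Since $\sum_{x\sim y}w_\alpha(x)=(d\cdot e^{\alpha}d^{-1/2}+e^{-\alpha}d^{1/2})w_\alpha(y)=2\sqrt d\cosh\alpha\;w_\alpha(y)$, induction gives $\sum_xw_\alpha(x)N_k(x)=(2\sqrt d\cosh\alpha)^k$. So the weighted total is exactly $e^{t(2\lambda\sqrt d\cosh\alpha-1)}$. For the contact process we aim for the same statement with an unknown exponent and up to constant factors.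

**Basic properties.** For each $x$ some automorphism fixing $\omega$ maps $e$ to $x$ and shifts $\ell$ by $\ell(x)$. Hence for $I\subseteq\mathbb Z$
$$\sum_{x':\,\ell(x')-\ell(x)\in I}w_\alpha(x')\,u(x,x';s)=w_\alpha(x)\,\mu_s^\alpha(I),\tag{11}$$
and with (4), $Z_{t+s}\le Z_tZ_s$. A vertex at distance $n\ge1$ from $e$ is reached by $i$ steps down and $n-i$ steps up and has level $n-2i$. There are $d^n$ such vertices for $i=0$, $(d-1)d^{n-i-1}$ for $0<i<n$, and one for $i=n$. So
$$c_n(\alpha):=\sum_{d(e,x)=n}w_\alpha(x)=d^{n/2}\Big[e^{\alpha n}+e^{-\alpha n}+\frac{d-1}d\sum_{0<i<n}e^{\alpha(n-2i)}\Big],\qquad c_0(\alpha)=1,$$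
which is even in $\alpha$ and satisfies
$$d^{n/2}e^{|\alpha|n}\le c_n(\alpha)\le(n+1)d^{n/2}e^{|\alpha|n}.\tag{12}$$
Since $Z_t(\alpha)=\sum_nc_n(\alpha)u_n(t)$, also $Z_t(-\alpha)=Z_t(\alpha)$. Put
$$\psi(\alpha)=\max_{r\ge0}\big(|\alpha|r+W(r)\big).\tag{13}$$
This is finite because $W(r)/r\to-\infty$, it is even and convex, and $\psi(0)=W(0)=\log\eta$ by Lemma 6.

**Lemma 7.** Let $A>0$, $\varepsilon>0$. For $|\alpha|\le A$ and $t,D\ge0$:

(a) $Z_D(\alpha)\le C_A(1+D)^2e^{\psi(\alpha)D}$;

(b) $Z_{t+D}(\alpha)\ge c_{\varepsilon,A}\,e^{(\psi(\alpha)-\varepsilon)D}Z_t(\alpha)$;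

(c) $Z_t(\alpha)\ge e^{\psi(\alpha)t}$, and $t^{-1}\log Z_t(\alpha)\to\psi(\alpha)$.

*Proof.* By evenness let $\alpha\ge0$.

(a) For the upper bound sum over spheres. For $D=0$, $Z_0=1$. Let $D>0$. By (12), $Z_D\le\sum_n(n+1)e^{\alpha n}d^{n/2}u_n(D)$. For $n<r_AD$ the summand is at most $(n+1)e^{D(\alpha n/D+W(n/D))}\le(n+1)e^{\psi(\alpha)D}$, by (7); there are at most $r_AD+1$ such terms, with $n+1\le r_AD+1$. For $n\ge r_AD$ the summand is at most $(n+1)e^{-n}\eta^D$ by (10), and $\eta^D\le e^{\psi(\alpha)D}$.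

(b) For the lower bound, in the last time $D$ go straight up $m$ levels. Let $m\ge0$. For each $y$ let $x$ be its $m$-th ancestor; by (4), $u(e,y;t+D)\ge u(e,x;t)u_m(D)$. Each $x$ has $d^m$ descendants $y$ at relative depth $m$, with $w_\alpha(y)=w_\alpha(x)e^{\alpha m}d^{-m/2}$. Summing over $y$,
$$Z_{t+D}(\alpha)\ge e^{\alpha m}d^{m/2}u_m(D)\,Z_t(\alpha).$$
For $\alpha\in[0,A]$ and $r>r_A$ we have $\alpha r+W(r)\le\log\eta-r<\psi(\alpha)$, so the maximizers in (13) lie in $[0,r_A]$. By uniform continuity of $W$ there is a finite $F\subset[0,\infty)$, depending on $\varepsilon,A$, with $\psi(\alpha)\le\max_{r\in F}(\alpha r+W(r))+\varepsilon/2$ for all $\alpha\in[0,A]$. For $0<r\in F$ take $m=\lfloor rD\rfloor$. Then $0\le D-m/r<1/r$, so $u_m(D)\ge e^{-1/r}u_m(m/r)$ by (3), and $d^{m/2}u_m(m/r)=e^{(m/r)W(r)+o(m)}$ by (7). As $\alpha m\ge\alpha rD-A$, we obtain $e^{\alpha m}d^{m/2}u_m(D)\ge c\,e^{(\alpha r+W(r)-\varepsilon/2)D}$. If $0\in F$, for $r=0$ take $m=0$ and use $u_0(D)\ge c\,e^{(\log\eta-\varepsilon/2)D}$. Choosing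 the best $r\in F$ gives (b).

(c) By (a), and (b) with $t=0$, the limit is $\psi(\alpha)$. Since $Z_{kt}\le Z_t^k$, $\log Z_t\ge\lim_k\frac1k\log Z_{kt}=\psi(\alpha)t$. $\square$

**Lemma 8.** If $\eta=1$, then $\sup_sV(s)=-\frac12\log d$. Consequently $\psi(0)=0$, $\psi(\alpha)>0$ for $\alpha\ne0$, and $\psi$ is strictly increasing on $[0,\infty)$.

*Proof.* By Lemma 6, $W\le0$, that is, $V\le-\frac12\log d$. Suppose $\sup V=-\frac12\log d-\kappa$ with $\kappa>0$. Then $d^{n/2}u_n(t)\le e^{-\kappa n}$ for $n\ge1$ by (5), while $u_n(t)\to0$ as $t\to\infty$ for each $n$ by (F3). By dominated convergence $Z_t(0)\le\sum_n(n+1)d^{n/2}u_n(t)\to0$, contradicting $Z_t(0)\ge e^{\psi(0)t}=1$. Hence $\sup_{r>0}W(r)/r=0$. For $\alpha>0$ some $r>0$ has $W(r)\ge-\alpha r/2$, so $\psi(\alpha)\ge\alpha r/2>0=\psi(0)$. A convex function with $\psi(\alpha)>\psi(0)$ for all $\alpha>0$ is strictly increasing on $[0,\infty)$. $\square$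

## 7. Second moments, and no corners of $\psi$

Suppose $W$ has an affine piece of slope $-\alpha_0$ between speeds $r_1<r_2$. Under the weight $w_{\alpha_0}$ both speeds are optimal. Suppose moreover that $Z_t(\alpha_0)$ is comparable to $e^{\psi t}$ up to a constant and that each of the two speeds carries a fixed fraction of the mass. A path may run at speed $r_1$ up to time $jt/J$ and at speed $r_2$ afterwards. If concatenation also costs only a constant factor, then for each $j$ a fixed fraction of the mass sits near a different level, for $J-1$ values of $j$ with $J$ arbitrary, while the total mass is bounded. So everything hinges on concatenation at constant cost.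

**Proposition 9.** Suppose $\alpha_0\ge0$ and either (i) $\eta<1$, or (ii) $\eta=1$ and $\alpha_0>0$. There are a neighborhood $U$ of $\alpha_0$ and a constant $C_1$ such that for $t,s>0$ and $I_1,I_2\subseteq\mathbb Z$
$$\mu^\alpha_{t+s}(I_1+I_2)\ge\frac{\big(\mu^\alpha_t(I_1)\mu^\alpha_s(I_2)\big)^2}{C_1Z_t(\alpha)Z_s(\alpha)}\qquad(0\le\alpha\in U),\tag{14}$$
$$e^{\psi(\alpha)t}\le Z_t(\alpha)\le C_1e^{\psi(\alpha)t}\qquad(\alpha\in U).\tag{15}$$

*Proof.* In case (i) let $U=(\alpha_0-1,\alpha_0+1)$, in case (ii) $U=(\alpha_0/2,2\alpha_0)$. Since (15) is even in $\alpha$, it suffices to work with $\alpha\in\hat U=\{|\alpha|:\alpha\in U\}$. This is contained in $[0,\alpha_0+1)$ in case (i) and equals $U$ in case (ii). Constants are uniform in $\alpha\in\hat U$.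

**Step 1: reduction to a second moment.** Let $M_{x'}$ be the number of $x$ with $\ell(x)\in I_1$, $\ell(x')-\ell(x)\in I_2$ and $e\to(x,t)\to(x',t+s)$. By (11), $\sum_{x'}w_\alpha(x')EM_{x'}=\mu_t^\alpha(I_1)\mu_s^\alpha(I_2)$. We shall show
$$\sum_{x'}w_\alpha(x')\,E[M_{x'}^2]\le C_1Z_t(\alpha)Z_s(\alpha).\tag{16}$$
Since $M_{x'}>0$ forces $e\to(x',t+s)$ and $\ell(x')\in I_1+I_2$, the Cauchy–Schwarz inequality for the measure $w_\alpha\otimes P$ gives $(\mu_t(I_1)\mu_s(I_2))^2\le C_1Z_tZ_s\,\mu_{t+s}(I_1+I_2)$, which is (14). With $I_1=I_2=\mathbb Z$ this says $Z_{t+s}\ge Z_tZ_s/C_1$, so $Z_{kt}\ge Z_t^kC_1^{-(k-1)}$, and Lemma 7(c) gives $\psi(\alpha)t\ge\log Z_t-\log C_1$. The lower bound in (15) is Lemma 7(c).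

**Step 2: the bubble sum.** We express the off-diagonal part of (16) through bubbles. The diagonal part ($x=x_2$) is $\sum w_\alpha(x')EM_{x'}\le Z_tZ_s$. For $x\ne x_2$, Lemma 4 with both intermediate times equal to $t$ leaves only $\mathcal B$. Let $s_1<t<s_2$ be its split and merge times, $D_1=t-s_1$, $D_2=s_2-t$, $D=D_1+D_2$, and $\Theta(p,q)=\sum_xu(p,x;D_1)u(x,q;D_2)$. Summed over $x,x_2$ (dropping all restrictions), the four bubble factors give at most $\Theta(p,q)\Theta(p',q')$.

**Step 3: bound on one strand.** We show that the second strand is cheap enough to be paid for. Let $j=d(p',q')$. At most $2d^l$ vertices $x$ project to the $b$-th vertex of the geodesic $[p',q']$ at distance $l$ from it; then $d(p',x)=b+l$ and $d(x,q')=j-b+l$. By (10) with $A=0$, $d^{n/2}u_n(D_1)\le\eta^{D_1}e^{-(n-r_0D_1)^+}$. So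
$$\Theta(p',q')\le\sum_{b=0}^j\sum_{l\ge0}2d^l\,\eta^{D}d^{-j/2-l}e^{-(l-r_0D_1)^+}\le C(1+j)(1+D)d^{-j/2}\eta^D .$$
Let $\sigma\in[0,\frac14\log d]$. Then $(1+j)d^{-j/2}\le Cd^{-j/4}\le Ce^{-\sigma j}$, and $j\ge d(p,q)-2\ge\ell(q)-\ell(p)-2$. So
$$\Theta(p',q')\le C(1+D)\,\eta^D\,e^{-\sigma(\ell(q)-\ell(p))}.$$

**Step 4: summation with weights.** Sum from the end backwards. By (11), $\sum_{x'}w_\alpha(x')u(z,x';t+s-s_2)=w_\alpha(z)Z_{t+s-s_2}(\alpha)$, and $w_\alpha(z)\le Cw_\alpha(q)$. Next, applying (11) twice,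
$$\sum_qw_\alpha(q)e^{-\sigma(\ell(q)-\ell(p))}\Theta(p,q)=e^{\sigma\ell(p)}\sum_qw_{\alpha-\sigma}(q)\Theta(p,q)=w_\alpha(p)\,Z_{D_1}(\alpha-\sigma)Z_{D_2}(\alpha-\sigma),$$
and $w_\alpha(p)\le Cw_\alpha(v)$. Finally $\sum_vw_\alpha(v)u(e,v;s_1)=Z_{s_1}(\alpha)$. The remaining choices of neighbors and assignments are boundedly many. So the off-diagonal part of (16) is at most
$$C\int_0^tds_1\int_t^{t+s}ds_2\,Z_{s_1}(\alpha)Z_{t+s-s_2}(\alpha)(1+D)\,\eta^D\,Z_{D_1}(\alpha-\sigma)Z_{D_2}(\alpha-\sigma).$$

**Step 5: convergence of the integral.** By Lemma 7(b), $Z_{s_1}(\alpha)\le C_\varepsilon e^{-(\psi(\alpha)-\varepsilon)D_1}Z_t(\alpha)$ and $Z_{t+s-s_2}(\alpha)\le C_\varepsilon e^{-(\psi(\alpha)-\varepsilon)D_2}Z_s(\alpha)$. With Lemma 7(a) the bound becomes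
$$C_\varepsilon Z_t(\alpha)Z_s(\alpha)\int_0^\infty\!\!\int_0^\infty(1+D)^5e^{D(\log\eta+\psi(\alpha-\sigma)-\psi(\alpha)+\varepsilon)}\,dD_1dD_2 .$$
In case (i) take $\sigma=0$ and $\varepsilon=\frac12|\log\eta|$. In case (ii) take $\sigma=\min(\alpha_0/2,\frac14\log d)$. For $\alpha\in U$ convexity gives $\psi(\alpha)-\psi(\alpha-\sigma)\ge\psi(\alpha_0/2)-\psi(\alpha_0/2-\sigma)$, which is positive by Lemma 8; let $\varepsilon$ be half of this number. In both cases the integral is bounded uniformly in $\alpha$. $\square$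

**Proposition 10.** Under the hypotheses of Proposition 9, $\psi$ is differentiable at $\alpha_0$.

*Proof.* Suppose $r_1=\psi'(\alpha_0-)<r_2=\psi'(\alpha_0+)$. Put $\nu_t=e^{-\psi(\alpha_0)t}\mu_t^{\alpha_0}$; by (15), $\nu_t(\mathbb Z)\in[1,C_1]$.

**Step 1: both speeds carry mass at least $1-o(1)$.** The tool is the exponential moment on the scale $1/t$. Let $\delta\in\mathbb R$. Since $w_{\alpha_0}(x)e^{\delta\ell(x)/t}=w_{\alpha_0+\delta/t}(x)$, (15) gives for $t$ large
$$\sum_ke^{\delta k/t}\nu_t(k)=e^{-\psi(\alpha_0)t}Z_t(\alpha_0+\delta/t)\in[1,C_1]\cdot e^{t(\psi(\alpha_0+\delta/t)-\psi(\alpha_0))}.$$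
The last factor tends to $e^{\delta r_2}$ if $\delta>0$ and to $e^{\delta r_1}$ if $\delta<0$. So the images of $\nu_t$ under $k\mapsto k/t$ have bounded exponential moments of every order. They are tight, and each $e^{\delta y}$ is uniformly integrable. Any weak limit $m$ along a sequence $t\to\infty$ satisfies $e^{\delta r_2}\le\int e^{\delta y}dm\le C_1e^{\delta r_2}$ for $\delta>0$, and the same with $r_1$ for $\delta<0$. The upper bounds give $m([r_2+h,\infty))\le C_1e^{-\delta h}\to0$ as $\delta\to\infty$ for each $h>0$, and likewise below $r_1$; so $m$ lives on $[r_1,r_2]$. Then $\int e^{\delta(y-r_2)}dm\ge1$ decreases to $m(\{r_2\})$ as $\delta\to\infty$, so $m(\{r_2\})\ge1$; similarly, as $\delta\to-\infty$, $m(\{r_1\})\ge1$. Since every sequence has such a convergent subsequence, for every $\varepsilon>0$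
$$\liminf_{t\to\infty}\nu_t\big(|k/t-r_i|<\varepsilon\big)\ge1,\qquad i=1,2.$$

**Step 2: switching at $J-1$ different times.** Now we run the pigeonhole argument. Let $J\ge2$, $2\varepsilon<(r_2-r_1)/J$, $s_j=jt/J$ for $1\le j<J$. Apply (14) at $\alpha_0$ with times $s_j$, $t-s_j$ and
$$I_1=\{k:|k-r_1s_j|<\varepsilon s_j\},\qquad I_2=\{k:|k-r_2(t-s_j)|<\varepsilon(t-s_j)\}.$$
For $t$ large, $\nu_{s_j}(I_1)\ge\frac12$ and $\nu_{t-s_j}(I_2)\ge\frac12$, so by (14) and (15) $\nu_t(I_1+I_2)\ge(\frac14)^2/C_1^3=1/(16C_1^3)$. The set $I_1+I_2$ lies within $\varepsilon t$ of $r_1s_j+r_2(t-s_j)$. These centers are $(r_2-r_1)t/J>2\varepsilon t$ apart, so the sets are disjoint for different $j$. Hence $(J-1)/(16C_1^3)\le\nu_t(\mathbb Z)\le C_1$ for every $J$, a contradiction. $\square$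

## 8. Reduction to a flat top

**Proposition 11.** If $V$ is not strictly concave, then $\eta=1$ and there is $a\in(0,\infty)$ with
$$V(s)=-\tfrac12\log d\ \text{ for }s\ge a,\qquad V(s)<-\tfrac12\log d\ \text{ for }s<a.\tag{H}$$

*Proof.* A concave function that is not strictly concave is affine on some interval. So $W$ is affine on some $[\rho_1,\rho_2]$, $0<\rho_1<\rho_2$, with slope $-\alpha_0$, and $\alpha_0\ge0$ by Lemma 6. The concave function $\alpha_0r+W(r)$ is constant on $[\rho_1,\rho_2]$, hence maximal there. For $h>0$, $\psi(\alpha_0+h)\ge(\alpha_0+h)\rho_2+W(\rho_2)=\psi(\alpha_0)+h\rho_2$, so $\psi'(\alpha_0+)\ge\rho_2$. If $\alpha_0>0$, then $\psi(\alpha_0-h)\ge\psi(\alpha_0)-h\rho_1$ for small $h>0$, so $\psi'(\alpha_0-)\le\rho_1$. If $\alpha_0=0$, evenness gives $\psi'(0-)=-\psi'(0+)\le-\rho_2$. In every case $\psi$ is not differentiable at $\alpha_0$, which Proposition 10 forbids unless $\eta=1$ and $\alpha_0=0$. Then $W=\max W=W(0)=0$ on $[\rho_1,\rho_2]$. As $W$ is nonincreasing and continuous and tends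 to $-\infty$, its zero set is $[0,1/a]$ with $0<a<\infty$. Since $V(s)=-\frac12\log d$ if and only if $W(1/s)=0$, this is (H). $\square$

Why does Section 7 not cover $\eta=1$, $\alpha_0=0$? In Step 5 of Proposition 9 the exponent would be $\psi(-\sigma)-\psi(0)+\varepsilon\ge\varepsilon>0$ for every $\sigma$. Nothing makes long bubbles rare, and the bound diverges. Weighted sums over whole levels are too coarse here.

Instead we fix a single target $x_n$ and look at *when* it is infected. Assume (H). The profile is flat at its maximum from pace $a$ on, so arriving later than $an$ costs nothing on the exponential scale. Here is a concrete way to be late. On the way from $e$ to $x_n$, make a side trip to a vertex $y$ at distance $k$ from the geodesic, all at pace $a$. Each such itinerary has probability about $d^{-(n+2k)/2}=d^{-n/2}d^{-k}$, and there are about $d^k$ vertices $y$ at height $k$ over each point. The two exponentials cancel. So arrivals around time $an+2ak$ should all have comparable mass, for every scale of $k$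 up to $n$. If this is true up to constants, and the total $\int_0^\infty d^{n/2}u_n(t)\,dt$ is bounded by a constant, then having many scales gives a contradiction. To carry this out we need, without any loss growing in $n$: a bound $\int_0^\infty u_n\le Cd^{-n/2}$, and a lower bound on the mass at pace $a$. Sections 9–11 provide them, and Section 12 makes the side trips.

From now until the end of Section 12 we assume (H). Put
$$\pi_r=u_r(ar),\ \pi_0=1;\qquad \pi_r\ge c_\delta d^{-r/2}e^{-\delta r}\quad(r\ge0)\ \text{ for each }\delta>0,\tag{17}$$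
where the inequality holds because $V(a)=-\frac12\log d$. For $\theta\le0$ put $G_n(\theta)=\int_0^\infty e^{\theta t}u_n(t)\,dt$ and $G_n=G_n(0)$, which a priori could be infinite. For $\theta<0$ put $\varphi(\theta)=\sup_s(V(s)+\theta s)$, and for $T\ge0$ let $Q_k(T)=P(x_k\in A_t\text{ for some }t\ge T)$. By (5), $Q_k(T)\le d^{-k/2}$.

For outward births the analog of $G_n(\theta)$ is $\int_0^\infty e^{\theta t}m_n(t)\,dt=\lambda^n(1-\theta)^{-n-1}$. At $\theta=0$ it is exactly $\lambda^n$, with no polynomial factor, and $\lambda^{-n}m_n(t)\,dt$ is a Gamma law with mean and variance $n+1$, so it concentrates at pace $1$, the maximizer of $V_0$. We are after statements of this quality.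

## 9. Green functions from below, and local times

**Lemma 12.** Assume (H). Then
$$\lambda G_n(\theta)\ge d^{-(n+1)/2}e^{\theta a(n+1)}\qquad(n\ge0,\ \theta<0),\tag{18}$$
and there are $C,c_1>0$ with
$$\int_0^Nu_n(t)\,dt\ge c_1d^{-n/2}\qquad\text{if }N\ge C(n+1)\log(n+2).\tag{19}$$

*Proof.* **Step 1: (18).** The first-passage densities are *sub*multiplicative, so their exponential rate is a lower bound with no error term. Let $\hat\kappa_n=\int_0^\infty e^{\theta t}\kappa_n(t)\,dt\le\lambda/|\theta|$. By (9), $\hat\kappa_{n+m}\le\hat\kappa_n\hat\kappa_m$ and $G_n(\theta)\le\hat\kappa_nG_0(\theta)$, where $G_0(\theta)\le1/|\theta|$. By (3), $u_n\ge e^{-1}u_n(an)$ on $[an,an+1]$, so $G_n(\theta)\ge e^{\theta(an+1)-1}u_n(an)=e^{n(V(a)+\theta a)+o(n)}$. Hence $\lim\hat\kappa_n^{1/n}\ge d^{-1/2}e^{\theta a}$. By submultiplicativity this limit is an infimum, so $\hat\kappa_n\ge d^{-n/2}e^{\theta an}$ for all $n\ge1$. Finally $\kappa_{n+1}\le\lambda u_n$.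

**Step 2: (19).** Cut off the tail of the Laplace integral. Take $\theta=-1/(n+1)$ in (18): $G_n(\theta)\ge\lambda^{-1}d^{-1/2}e^{-a}d^{-n/2}$. If $N\ge C(n+1)\log(n+2)$, then $\int_N^\infty e^{\theta t}u_n\,dt\le d^{-n/2}(n+1)e^{-N/(n+1)}\le d^{-n/2}(n+2)^{1-C}\le2^{1-C}d^{-n/2}$ (for $C>1$). For $C$ large this is at most half of the previous bound. Since $\int_0^Nu_n\ge\int_0^Ne^{\theta t}u_n$, (19) follows. $\square$

**Lemma 13 (local times).** Assume (H). For every $\delta\in(0,1]$ there is $C_\delta$ such that for every $n\ge0$ and every interval $I=[T_0,T_1]$, $T_0\ge0$,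
$$\int_{T_0}^{T_1}u_n(t)\,dt\le C_\delta\sum_{r=0}^{r^*}d^{r/2}e^{2\delta r}\,p_r,\qquad p_r=P\big(x_{n+r}\in A_t\text{ for some }t\in[T_0,T_1+ar]\big),\tag{20}$$
where $r^*=\lceil2\log_d(|I|\vee1)\rceil\le2\log_d(|I|\vee1)+1$.

*Proof.* The idea: if $x_n$ is occupied for a long time, the infection gets many attempts to reach $x_{n+r}$ at pace $a$, and one of them succeeds. Let $L=\int_I\mathbf 1\{x_n\in A_t\}\,dt$.

**Step 1: attempts.** Here we bound the tail of $L$ by $2p_r$. Fix $r\ge0$. Let $\zeta_1=\inf\{t\ge T_0:x_n\in A_t\}$, $\zeta_{k+1}=\inf\{t\ge\zeta_k+ar+1:x_n\in A_t\}$, and $\mathcal N=\#\{k:\zeta_k\le T_1\}$. The occupied times in $I$ are covered by the intervals $[\zeta_k,\zeta_k+ar+1)$ with $k\le\mathcal N$, so $L\le(ar+1)\mathcal N$. Attempt $k$ succeeds if $(x_n,\zeta_k)\to(x_{n+r},\zeta_k+ar)$. This has conditional probability $\pi_r$ given $\mathcal F_{\zeta_k}$ on $\{\zeta_k<\infty\}$ and is decided before $\zeta_{k+1}$. Let $S$ be the probability that some attempt with $\zeta_k\le T_1$ succeeds, and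 $g_i=P(\mathcal N\ge i,\text{ no success among the first }i-1)$, which is nonincreasing in $i$. Decomposing according to the first success, $S=\sum_i\pi_rg_i\ge\pi_rj\,g_j$. Therefore $P(\mathcal N\ge j)\le S+g_j\le S(1+1/(\pi_rj))$. With $j=\lceil1/\pi_r\rceil$, and since a success gives $x_{n+r}\in A_t$ for $t=\zeta_k+ar\in[T_0,T_1+ar]$,
$$P\big(L\ge(ar+1)\lceil1/\pi_r\rceil\big)\le2S\le2p_r .$$

**Step 2: integrate the tail.** By (17) we may choose $C_\delta\ge1$ such that $\bar\Lambda_r:=C_\delta d^{r/2}e^{2\delta r}\ge(ar+1)\lceil1/\pi_r\rceil$ for all $r\ge0$. Write $EL=\int_0^{|I|}P(L\ge\Lambda)\,d\Lambda$. For $0<\Lambda\le\bar\Lambda_0$ use $P(L\ge\Lambda)\le P(L>0)\le p_0$. For $\bar\Lambda_r\le\Lambda\le\bar\Lambda_{r+1}$ use $P(L\ge\Lambda)\le2p_r$. Since $\bar\Lambda_{r+1}=d^{1/2}e^{2\delta}\bar\Lambda_r$ and $\bar\Lambda_{r^*+1}\ge d^{(r^*+1)/2}\ge|I|$, this proves (20) after enlarging $C_\delta$. $\square$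

**Lemma 14.** Assume (H). For every $\epsilon\in(0,1)$,
$$\int_0^Nu_n(t)\,dt\le C_\epsilon N^\epsilon d^{-n/2}\qquad(N\ge1,\ n\ge0),\tag{21}$$
$$P(\tau_m\le N)\ge c_\epsilon N^{-\epsilon}d^{-m/2}\qquad(0\le m\le N^{1-\epsilon},\ N\ge N_\epsilon).\tag{22}$$

*Proof.* **Step 1: (21).** In (20) on $[0,N]$, $p_r\le d^{-(n+r)/2}$, so the integral is at most $C_\delta(r^*+1)e^{2\delta r^*}d^{-n/2}$ with $r^*\le2\log_dN+1$. Take $\delta$ small.

**Step 2: (22).** We combine the lower bound (19) on expected occupation with (20), which says that occupation forces hits. Let $R=\lceil2\log_dN\rceil+2$ and let $N$ be so large that $aR\le N/2$. If $m\le R$, then $P(\tau_m\le N)\ge\pi_m\ge c_\delta d^{-m/2}e^{-\delta R}$. If $m>R$, put $n=m-R\le N^{1-\epsilon}$; for $N$ large, $N/2\ge C(n+1)\log(n+2)$. So (19), and (20) on $[0,N/2]$, where $r^*\le R$ and $p_r=P(\tau_{n+r}\le N/2+ar)$, give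
$$c_1d^{-n/2}\le C_\delta\sum_{r=0}^{R}d^{r/2}e^{2\delta r}P(\tau_{n+r}\le N/2+ar).$$
Hence for some $r\le R$, $P(\tau_{n+r}\le N/2+ar)\ge c(R+1)^{-1}e^{-2\delta R}d^{-(n+r)/2}$. By the strong Markov property at $\tau_{n+r}$, continue to $x_m$ in time $a(R-r)$ with probability $\pi_{R-r}\ge c_\delta d^{-(R-r)/2}e^{-\delta R}$. Since $N/2+aR\le N$, $P(\tau_m\le N)\ge c(R+1)^{-1}e^{-3\delta R}d^{-m/2}$. Take $\delta$ small. $\square$

## 10. Late hits are rare, and Green functions are finite

**Lemma 15.** Assume (H). For every $\epsilon>0$,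
$$d^{k/2}Q_k(T)\le C_\epsilon(k+1)^{1/2}T^{-1/2+\epsilon}\qquad(k\ge0,\ T\ge1).\tag{23}$$

*Proof.* The left side is at most $1$, so let $T$ be large. The idea: a long delay of length $T$ can be inserted at any of about $T$ places along the way to a distant vertex. The resulting events are nearly uncorrelated, and the probability of reaching the distant vertex at all is bounded by (5). So each delay has to be rare.

**Step 1: the events.** We define the delays. Fix a small $\epsilon'>0$ and let $n=\lfloor T^{1-\epsilon'}\rfloor$. For $0\le i\le n$ let $\varsigma_i=\inf\{t\ge\tau_i+T:(x_i,\tau_i)\to(x_{i+k},t)\}$ and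
$$E_i=\{\tau_i\le T,\ \varsigma_i<\infty,\ (x_{i+k},\varsigma_i)\text{ has an infection path to }x_{n+k}\}.$$
By the strong Markov property at $\tau_i$ and $\varsigma_i$, $P(E_i)=P(\tau_i\le T)\,Q_k(T)\,P(\tau_{n-i}<\infty)$. By (22) with $\epsilon'$ and $N=T$, and by (5),
$$c\,T^{-2\epsilon'}d^{-n/2}Q_k(T)\le P(E_i)\le d^{-n/2}Q_k(T).$$

**Step 2: pairs.** We reduce $P(E_i\cap E_j)$ to an event decided by time $\varsigma_i$. Let $i<j\le n$. On $E_i\cap E_j$, $\tau_j\le T\le\varsigma_i$, and $\{\tau_j\le T\}\cap\{\varsigma_i<\infty\}\in\mathcal F_{\varsigma_i}$ because $\varsigma_i\ge T$. So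
$$P(E_i\cap E_j)\le d^{-(n-i)/2}P_{ij},\qquad P_{ij}=P(\tau_i\le T,\ \tau_j\le T,\ \varsigma_i<\infty).$$
Note that $\tau_i<\tau_j$. Condition on $\mathcal F_{\tau_i}$; the graph after $\tau_i$ is independent of it. On the event in question choose a path $\gamma_B$ from $(x_i,\tau_i)$ to $x_{i+k}$ at a time $\ge\tau_i+T\ge\tau_j$, and a path $\gamma_C$ from $A_{\tau_i}\times\{\tau_i\}$ to $(x_j,\tau_j)$. There are three cases.

**Step 3: the paths never agree on $[\tau_i,\tau_j]$.** This is the case for BK. Apply Lemma 3 with $s_0=\tau_i$ to "from $x_i$ to $x_{i+k}$ at a time in $[\tau_i+T,\infty)$" and "from $A_{\tau_i}$ to $x_j$ at a time in $[\tau_i,T]$"; the set $A_{\tau_i}$ is finite. The contribution is at most $Q_k(T)P(\tau_j\le T)\le Q_k(T)d^{-j/2}$.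

**Step 4: $\gamma_B(\tau_j)=x_j$.** Here one path serves both purposes. By the strong Markov property at $\tau_j$ the contribution is at most $d^{-j/2}d^{-|i+k-j|/2}\le d^{-i/2}d^{-((j-i)\vee k)/2}$, since $(j-i)+|k-(j-i)|\ge(j-i)\vee k$.

**Step 5: they agree at some time in $[\tau_i,\tau_j]$, but not at $\tau_j$.** We sum over the place of the last separation. As in Lemma 4, they separate for the last time at some time $\tau_i+r\le\tau_j\le T$, $r>0$, along an arrow $w\to w'$ used by exactly one of them, both being at $w$ just before, and never agree afterwards up to $\tau_j$. Before that time, $\gamma_B$ goes from $(x_i,\tau_i)$ to $w$. After it we have disjoint paths, from one of $w,w'$ to $x_j$ at a time in $[\tau_i+r,T]$, and from the other to $x_{i+k}$ at a time in $[\tau_i+T,\infty)$. By Mecke–Campbell, Lemma 3 with $s_0=\tau_i+r$, and then (21), the contribution is at most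
$$d^{-i/2}\,C\sum_w\Big(\int_0^Tu(x_i,w;r)\,dr\Big)d^{-(d(w,x_j)+d(w,x_{i+k}))/2}\le CT^{\epsilon'}d^{-i/2}\sum_wd^{-(d(w,x_i)+d(w,x_j)+d(w,x_{i+k}))/2}.$$
At most $2d^l$ vertices $w$ project to $x_b$ on the bi-infinite geodesic at distance $l$. They contribute at most $2d^{l-3l/2}d^{-(|b-i|+|b-j|+|b-i-k|)/2}$. The range of $i,j,i+k$ is $(j-i)\vee k$. If $b_0$ is their median, the three distances add up to at least $((j-i)\vee k)+|b-b_0|$. So the sum over $w$ is at most $Cd^{-((j-i)\vee k)/2}$.

**Step 6: conclusion.** Add up and apply Cauchy–Schwarz. The three cases give $P(E_i\cap E_j)\le d^{-n/2}\big[Q_k(T)d^{-(j-i)/2}+CT^{\epsilon'}d^{-((j-i)\vee k)/2}\big]$. For fixed $i$, $\sum_{m\ge1}d^{-(m\vee k)/2}\le C(k+1)d^{-k/2}$. Hence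
$$\sum_{i<j}P(E_i\cap E_j)\le C(n+1)d^{-n/2}\big[Q_k(T)+T^{\epsilon'}(k+1)d^{-k/2}\big].$$
With $M=\sum_{i\le n}\mathbf 1_{E_i}$ and $Q_k(T)\le d^{-k/2}$ we get $EM^2\le C(n+1)(k+1)T^{\epsilon'}d^{-(n+k)/2}$. Each $E_i$ is contained in $\{\tau_{n+k}<\infty\}$, so
$$\frac{\big((n+1)\,c\,T^{-2\epsilon'}d^{-n/2}Q_k(T)\big)^2}{C(n+1)(k+1)T^{\epsilon'}d^{-(n+k)/2}}\le\frac{(EM)^2}{EM^2}\le P(M>0)\le d^{-(n+k)/2}.$$
That is, $(n+1)\,d^kQ_k(T)^2\le C(k+1)T^{5\epsilon'}$, and $n+1\ge T^{1-\epsilon'}$. So $d^{k/2}Q_k(T)\le C(k+1)^{1/2}T^{-1/2+3\epsilon'}$. $\square$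

**Lemma 16.** Assume (H). Then $G_k<\infty$ and
$$G_k\le C(k+1)\,d^{-k/2}\qquad(k\ge0).\tag{24}$$

*Proof.* Insert (23) into (20) on $[T,2T]$, $T=2^j\ge1$. There $p_r\le Q_{k+r}(T)$ and $r^*\le2\log_dT+1$, so
$$\int_T^{2T}u_k\le C\sum_{r\le r^*}e^{2\delta r}d^{-k/2}(k+r+1)^{1/2}T^{-1/2+\epsilon}\le C(k+1)^{1/2}d^{-k/2}T^{-1/4}$$
for $\delta,\epsilon$ small, using $k+r+1\le(k+1)(r+1)$. Sum over $j\ge0$ and add $\int_0^1u_k\le d^{-k/2}$. $\square$

## 11. Removing the polynomial factor, and an atom at pace $a$

The factor $k+1$ in (24) would ruin the count of side trips. To remove it we show that $G_n(\theta)$ is *super*multiplicative up to a constant. Together with (18) this pins $G_n(\theta)$ down up to constants.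

**Lemma 17.** Assume (H). There are $\theta_0\in(0,1]$ and $c_2>0$ with
$$G_{n+m}(\theta)\ge c_2\,G_n(\theta)\,G_m(\theta)\qquad(n,m\ge0,\ \theta\in[-\theta_0,0]).\tag{25}$$

*Proof.* **Step 1: elementary comparisons.** These let us move vertices around inside the sums. Let $\theta\in[-1,0]$. By (3), $G_k(\theta)\ge\int_1^\infty e^{\theta t}u_k(t)\,dt\ge e^{\theta}c\,G_{k\pm1}(\theta)$. By (9), $u_{i+l}\le\lambda u_{i-1}*u_l$ for $i\ge1$. Also $G_0(\theta)\ge\int e^{-2t}dt=\frac12$. Finally $u_n(t+ak)\ge u_{n-k}(t)\,u_k(ak)$ together with (17). So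
$$G_{k\pm1}(\theta)\le CG_k(\theta),\qquad G_{i+l}(\theta)\le CG_i(\theta)G_l(\theta)\quad(i,l\ge0),\tag{26}$$
$$G_{n-k}(\theta)\le C_\delta\,d^{k/2}e^{(\delta+|\theta|a)k}\,G_n(\theta)\qquad(0\le k\le n).\tag{27}$$

**Step 2: the second moment.** We count the time spent at $x_n$ on the way to $X=x_{n+m}$. Let $M_T=\int_0^T\mathbf 1\{e\to(x_n,t)\to(X,T)\}\,dt$. Then $\int_0^\infty e^{\theta T}EM_T\,dT=G_n(\theta)G_m(\theta)$. In $EM_T^2=2\iint_{t<t'}P(\cdots)\,dt\,dt'$ apply Lemma 4 with $y=y'=x_n$. The first term contributes at most $2G_n(\theta)G_0G_m(\theta)$, and $G_0<\infty$ by Lemma 16. In the bubble term write $e^{\theta T}=e^{\theta s}e^{\theta(t-s)}e^{\theta(s'-t)}e^{\theta(T-s')}$, bound $u(x_n,q';s'-t')\le d^{-d(x_n,q')/2}$, integrate $u(p',x_n;t'-s)$ over $t'$ using (24), and integrate the other four factors over $s,\ t-s,\ s'-t,\ T-s'$. By (26), replacing $p,p'$ by $v$ and $q,q'$ by $z$ costs constants. With $G(x,y)=G_{d(x,y)}(\theta)$ the result is at most $C\,\Sigma_1\Sigma_2$, where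
$$\Sigma_1=\sum_vG(e,v)G(v,x_n)(1+d(v,x_n))d^{-d(v,x_n)/2},\qquad\Sigma_2=\sum_zG(x_n,z)\,d^{-d(x_n,z)/2}\,G(z,X).$$

**Step 3: $\Sigma_1\le CG_n(\theta)$ and $\Sigma_2\le CG_m(\theta)$.** Both sums concentrate near $x_n$. Let $v$ project on $[x_0,x_n]$ to $x_{n-k}$ at distance $l$; there are at most $2d^l$ such $v$, with $d(e,v)=n-k+l$ and $d(v,x_n)=k+l$. By (26), and (24) for $G_l(\theta)\le G_l$ and $G_k(\theta)\le G_k$,
$$\Sigma_1\le C\sum_{k,l}d^lG_{n-k}(\theta)G_k(\theta)G_l(\theta)^2(1+k+l)d^{-(k+l)/2}\le C\sum_{k=0}^nG_{n-k}(\theta)(1+k)^2d^{-k},$$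
because $d^lG_l^2\le C(1+l)^2$ and $\sum_l(1+l)^3d^{-l/2}<\infty$. Choose $\delta$ and $\theta_0$ with $\delta+\theta_0a<\frac14\log d$. By (27) the right side is at most $CG_n(\theta)\sum_k(1+k)^2d^{-k/2}d^{k/4}\le CG_n(\theta)$. Similarly, let $z$ project on $[x_n,X]$ to $x_{n+k}$, $0\le k\le m$, at distance $l$. Then
$$\Sigma_2\le C\sum_{k,l}d^lG_k(\theta)G_l(\theta)^2G_{m-k}(\theta)d^{-(k+l)/2}\le C\sum_{k=0}^m(1+k)d^{-k}G_{m-k}(\theta)\le CG_m(\theta).$$

**Step 4: Cauchy–Schwarz.** Thus $\int e^{\theta T}EM_T^2\,dT\le CG_n(\theta)G_m(\theta)$. Since $M_T>0$ implies $e\to(X,T)$, Cauchy–Schwarz for $e^{\theta T}dT\otimes P$ gives $(G_nG_m)^2\le C\,G_nG_m\,G_{n+m}$ at $\theta$. $\square$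

**Lemma 18.** Assume (H). Let $g_n(dt)=d^{n/2}u_n(t)\,dt$ on $[0,\infty)$, and $c_3=\lambda^{-1}d^{-1/2}$, $C_2=1/c_2$. Then
$$G_k\le C_2d^{-k/2}\ (k\ge0),\qquad\liminf_{n\to\infty}g_n\big(((a-\varepsilon)n,(a+\varepsilon)n)\big)\ge c_3\quad(\varepsilon>0).\tag{28}$$

*Proof.* **Step 1: upper bounds without polynomial factor.** By (25) the sequence $c_2G_n(\theta)$ is supermultiplicative, so $c_2G_n(\theta)\le(\lim_mG_m(\theta)^{1/m})^n$. For $\theta=0$ the limit is at most $d^{-1/2}$ by (24); this is the first part of (28), and it says $g_n([0,\infty))\le C_2$. For $\theta<0$ the limit is at most $e^{\varphi(\theta)}$. Indeed for $\theta<\theta'<0$, $u_n(t)\le e^{nV(t/n)}\le e^{n\varphi(\theta')-\theta't}$, so $G_n(\theta)\le e^{n\varphi(\theta')}/(\theta'-\theta)$; let $\theta'\downarrow\theta$ and use that the finite convex function $\varphi$ is continuous on $(-\infty,0)$. Hence for each $\delta>0$ and $n\ge n_\delta$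
$$\int e^{-\delta t/n}\,g_n(dt)\le C_2\,e^{n(\varphi(-\delta/n)+\frac12\log d)} .\tag{29}$$

**Step 2: the right side of (29) tends to $C_2e^{-a\delta}$.** Here the corner of $V$ at $a$ enters. For $\theta<0$ let $s_\theta$ be a maximizer of $V(s)+\theta s$; it exists by (F2). Since $V$ is constant on $[a,\infty)$, $s_\theta\le a$. From $V(s_\theta)+\theta s_\theta\ge V(a)+\theta a$ we get $V(s_\theta)\ge V(a)+\theta(a-s_\theta)\ge V(a)+\theta a\to V(a)$ as $\theta\uparrow0$. As $V$ is nondecreasing and $V(s)<V(a)$ for $s<a$, this forces $s_\theta\to a$. Since $-\frac12\log d+\theta a\le\varphi(\theta)\le-\frac12\log d+\theta s_\theta$, the number $n(\varphi(-\delta/n)+\frac12\log d)$ lies between $-a\delta$ and $-\delta s_{-\delta/n}$, and tends to $-a\delta$.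

**Step 3: the atom.** We read off where the mass sits. By (18), $\liminf_n\int e^{-\delta t/n}g_n(dt)\ge c_3e^{-a\delta}$. Let $m$ be a vague limit on $[0,\infty)$, along a subsequence, of the images of $g_n$ under $t\mapsto t/n$; such limits exist along suitable subsequences of any sequence because the masses are at most $C_2$. As $e^{-\delta y}$ vanishes at infinity, $c_3e^{-a\delta}\le\int e^{-\delta y}dm\le C_2e^{-a\delta}$ for all $\delta>0$. The upper bound gives $m([0,a-h])\le C_2e^{-\delta h}\to0$ as $\delta\to\infty$ for each $h>0$, so $m([0,a))=0$. Then $m(\{a\})=\lim_{\delta\to\infty}\int e^{\delta(a-y)}dm\ge c_3$ by dominated convergence. Since this holds for every vague limit, the second part of (28) follows. $\square$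

## 12. Side trips at many scales

**Lemma 19.** Assume (H). There is $c_0>0$ such that for every $\varepsilon\in(0,a)$ there is $n(\varepsilon)$ with
$$g_n(\mathcal I_K)\ge c_0,\quad\mathcal I_K=\big((a-\varepsilon)(n+2K),(a+\varepsilon)(n+4K)\big),\qquad 1\le K\le n,\ n\ge n(\varepsilon).\tag{30}$$
The constant $c_0$ does not depend on $n,K,\varepsilon$.

*Proof.* **Step 1: the set of side trips and the first moment.** For integers $n/3\le i\le2n/3$ and $k\ge1$ let $S_{i,k}$ be the set of $y$ with $d(y,x_i)=k$ whose projection on $[x_0,x_n]$ is $x_i$. Then $|S_{i,k}|=(d-1)d^{k-1}$, so $\frac12d^k\le|S_{i,k}|\le d^k$. Let $\mathcal Y_K=\bigcup_i\bigcup_{K\le k<2K}S_{i,k}$, $I_m=((a-\varepsilon)m,(a+\varepsilon)m)$, and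
$$M_T=\sum_{y\in\mathcal Y_K}\int_0^Tdt\,\mathbf 1\{e\to(y,t)\to(x_n,T)\}\,\mathbf 1\{t\in I_{i+k},\ T-t\in I_{n-i+k}\}\qquad(y\in S_{i,k}).$$
Here $d(e,y)=i+k\ge n/3$ and $d(y,x_n)=n-i+k\ge n/3$. By (28), for $n\ge n(\varepsilon)$ each integral of $u_{i+k}$ over $I_{i+k}$ is at least $\frac{c_3}2d^{-(i+k)/2}$, and similarly for the second leg. So
$$\int_0^\infty EM_T\,dT\ge\sum_{y\in\mathcal Y_K}\frac{c_3^2}4d^{-(n+2k)/2}\ge c_4\,nK\,d^{-n/2},\tag{31}$$
with $c_4$ independent of $n,K,\varepsilon$. We claim
$$\int_0^\infty E[M_T^2]\,dT\le C_5(nK)^2d^{-n/2},\tag{32}$$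
with $C_5$ independent of $n,K,\varepsilon$. To prove it, drop the indicators of $I_{i+k},I_{n-i+k}$ and apply Lemma 4 to $(y,t),(y',t')$ with $t<t'$; by symmetry this gives half of the bound. Throughout we use $G_k\le C_2d^{-k/2}$.

**Step 2: the first term of the pair lemma.** These are itineraries visiting $y$, then $y'$. Integrated over all times, this term is at most $C\sum_{y,y'}d^{-[d(e,y)+d(y,y')+d(y',x_n)]/2}$. Let $y\in S_{i,k}$, $y'\in S_{i',k'}$. If $i\ne i'$, the bracket is $n+2k+2k'+(i-i')+|i-i'|\ge n+2k+2k'$, and there are at most $d^{k+k'}$ pairs for given $i,i',k,k'$. The total is at most $C(nK)^2d^{-n/2}$. If $i=i'$, let the geodesics from $y$ and $y'$ to $x_i$ merge at distance $j\le k$ from $y$ and $l\le k'$ from $y'$, so $k'=k-j+l$. The bracket is $n+k+k'+j+l=n+2k+2l$, and there are at most $d^{k+l}$ pairs for given $i,k,j,l$. Since $j,l<2K$, the total is at most $C\,nK\cdot K^2d^{-n/2}\le C(nK)^2d^{-n/2}$, because $K\le n$.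

**Step 3: the bubble term, sum over $y'$.** Bound $u(y',q';\cdot)\le d^{-d(y',q')/2}$ and integrate the other five factors over the five variables $s,\ t-s,\ t'-s,\ s'-t,\ T-s'$. Replacing $p,p'$ by $v$ and $q,q'$ by $z$ costs constants. It remains to bound
$$\sum_{v,z}\sum_{y,y'}d^{-[d(e,v)+d(v,y)+d(y,z)+d(z,x_n)+d(v,y')+d(y',z)]/2}.$$
First, for every vertex $p$, $\sum_{y'\in\mathcal Y_K}d^{-d(p,y')}\le CK$. Indeed, let $p$ project to $x_b$ on $[x_0,x_n]$ at height $h$. The $y'\in S_{i',k'}$ with $i'\ne b$ have $d(p,y')=h+|i'-b|+k'$ and contribute at most $\sum_{i'}Kd^{-h-|i'-b|}\le CK$. For $i'=b$, let the geodesics from $p$ and $y'$ to $x_b$ merge at distance $j$ from $p$ and $l$ from $y'$. There are at most $d^l$ such $y'$, each contributing $d^{-j-l}$, and for each $j$ at most $K$ values of $l$ occur since $k'=h-j+l\in[K,2K)$. This gives at most $\sum_jKd^{-j}\le CK$. If $y'$ projects to $p\in[v,z]$, then $d(v,y')+d(y',z)=d(v,z)+2d(p,y')$. Summing over the $1+d(v,z)$ possible $p$,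
$$\sum_{y'}d^{-[d(v,y')+d(y',z)]/2}\le CK(1+d(v,z))\,d^{-d(v,z)/2}.$$

**Step 4: sum over $z$.** Fix $y\in S_{i,k}$ and let $h_v=d(v,[e,y])$, $h_v'=d(v,[y,x_n])$, $\bar h_z=d(z,[y,x_n])$. Since $d(e,v)+d(v,y)=i+k+2h_v$ and $d(y,z)+d(z,x_n)=n-i+k+2\bar h_z$, what remains for this $y$ is
$$CK\,d^{-(n+2k)/2}\sum_{v,z}d^{-h_v-\bar h_z}(1+d(v,z))\,d^{-d(v,z)/2}.$$
We show that for fixed $v$
$$\sum_zd^{-\bar h_z}(1+d(v,z))\,d^{-d(v,z)/2}\le C(1+h_v')\,d^{-h_v'/2}.\tag{33}$$
Let $q_0$ be the projection of $v$ on $[y,x_n]$. If $z$ projects to $q\ne q_0$, then $d(v,z)=h_v'+d(q_0,q)+\bar h_z$, with at most $2d^{\bar h_z}$ choices for given $q,\bar h_z$; use $1+x+y\le(1+x)(1+y)$ for $x,y\ge0$ and sum over $\bar h_z$ and $q$. If $z$ projects to $q_0$, let its geodesic from $q_0$ leave $[q_0,v]$ at distance $g\le h'_v$ from $q_0$ and go $l$ further. Then $\bar h_z=g+l$ and $d(v,z)=h_v'-g+l$, with at most $2d^l$ choices, and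
$$\sum_{g\le h_v',\,l}2d^{-g}(1+h_v'-g+l)\,d^{-(h_v'-g+l)/2}\le C(1+h_v')\,d^{-h_v'/2}\sum_gd^{-g/2}.$$

**Step 5: sum over $v$.** We show $\sum_vd^{-h_v}(1+h_v')d^{-h_v'/2}\le CK$. Project $v$ on the tripod with center $x_i$ and ends $e,y,x_n$, at distance $g$, with at most $2d^g$ choices per point of the tripod. For a point of the leg $[x_i,y]$, $h_v=h_v'=g$, and the contribution is at most $2\sum_g(1+g)d^{-g/2}=O(1)$; there are $k+1\le2K$ such points. For the point on the leg to $e$ at distance $b\ge1$ from $x_i$, $h_v=g$ and $h_v'=g+b$, with contribution at most $2\sum_g(1+g+b)d^{-(g+b)/2}$. For the point on the leg to $x_n$ at distance $b\ge1$, $h_v=g+b$ and $h_v'=g$, with contribution at most $2d^{-b}\sum_g(1+g)d^{-g/2}$. Summed over $b$, the last two legs give $O(1)$.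

So the bubble term is at most $C\sum_{y\in\mathcal Y_K}d^{-(n+2k)/2}K\cdot K\le C\,nK^3d^{-n/2}\le C(nK)^2d^{-n/2}$, which proves (32).

**Step 6: conclusion.** By Cauchy–Schwarz for $dT\otimes P$, (31) and (32), $d^{n/2}\int P(M_T>0)\,dT\ge c_4^2/C_5=:c_0$. If $M_T>0$, then $e\to(x_n,T)$ and $T\in I_{i+k}+I_{n-i+k}\subseteq((a-\varepsilon)(n+2k),(a+\varepsilon)(n+2k))$ for some $k\in[K,2K)$. Hence $T\in\mathcal I_K$. $\square$

**Proof of Theorem 1.** If $V$ were not strictly concave, (H) would hold by Proposition 11. Given $J\ge1$, take $K_j=\lfloor8^{-j}n\rfloor$ for $j=1,\dots,J$, with $n\ge8^J$. For $K\le n$,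
$$\mathcal I_K\subseteq(an+2aK-3\varepsilon n,\ an+4aK+5\varepsilon n).$$
Since $K_{j-1}\ge8K_j$ and $K_j\ge\frac12 8^{-j}n$, for $2\le j\le J$
$$2aK_{j-1}-4aK_j\ge12aK_j\ge6a\,8^{-J}n .$$
Choose $\varepsilon<a$ with $8\varepsilon<6a\,8^{-J}$. Then $an+4aK_j+5\varepsilon n<an+2aK_{j-1}-3\varepsilon n$, so the intervals $\mathcal I_{K_1},\dots,\mathcal I_{K_J}$ are disjoint. For $n\ge\max(8^J,n(\varepsilon))$, (30) and (28) give
$$Jc_0\le g_n([0,\infty))\le C_2 .$$
As $c_0$ and $C_2$ do not depend on $J$, this is a contradiction. So (H) is impossible, and $V$ is strictly concave. $\blacksquare$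

## 13. The maximum of $V$ and the smoothness of $\psi$

**Corollary 20.** Let $\lambda\in(\lambda_1,\lambda_2]$.

1. $V(s)<s\log\eta-\frac12\log d$ for every $s>0$.
2. If $\eta<1$, $V$ has a unique maximizer. If $\eta=1$, then $\beta=d^{-1/2}$, $V$ is strictly increasing, $V(s)<\log\beta$ for every $s$, and $V(s)\to\log\beta$ as $s\to\infty$.
3. $\psi$ is $C^1$ on $\mathbb R$.

*Proof.* (1) By Theorem 1 and Section 3, $W$ has no affine piece in $(0,\infty)$, so it is strictly concave there. It is continuous at $0$ and nonincreasing, hence strictly decreasing on $[0,\infty)$. So $W(r)<\log\eta$ for $r>0$; put $r=1/s$ in (6).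

(2) If $\eta<1$, then $V(s)/s\to\log\eta<0$, so $V\to-\infty$ at both ends of $(0,\infty)$. A continuous strictly concave function with this property has exactly one maximizer. If $\eta=1$, Lemma 8 gives $\sup V=-\frac12\log d$, and $\sup V\le\log\beta\le-\frac12\log d$; so $\beta=d^{-1/2}$. By (1) the supremum is not attained. If $V(s_1)>V(s_2)$ for some $s_1<s_2$, concavity would make $V$ tend to $-\infty$ at $\infty$, and the supremum would be attained; so $V$ is nondecreasing. If $V(s_1)=V(s_2)$ for some $s_1<s_2$, then by concavity $V$ would be constant from $s_1$ on, equal to its supremum; so $V$ is strictly increasing. Its limit is the supremum $\log\beta$.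

(3) A differentiable convex function is $C^1$, so we need only differentiability. By Proposition 10 and evenness, the only open case is $\eta=1$, $\alpha=0$. Let $r_\alpha$ be a maximizer in (13) for $\alpha\in(0,1]$. These stay in a compact set, and any limit point $r$ as $\alpha\downarrow0$ satisfies $W(r)=\psi(0)=W(0)$, so $r=0$ because $W$ is strictly decreasing. Since $W\le0$, $0\le\psi(\alpha)/\alpha\le r_\alpha\to0$. As $\psi(0)=0$, this gives $\psi'(0+)=0$, and $\psi'(0-)=0$ by evenness. $\square$
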